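# Hamiltonian subsets of bipartite graphs with given minimum degree

## Ten vertex sets in $K_{3,3}$, twenty-three in the cube

Take $K_{3,3}$ and ask which vertex sets $X$ are such that some cycle passes through exactly the vertices of $X$. A cycle in a bipartite graph alternates between the classes, so $X$ has the same number $k\ge 2$ of vertices on each side. Conversely, any $k\ge2$ vertices on each side carry such a cycle, since all edges between them are present. For $k=2$ there are $\binom32^2=9$ choices and for $k=3$ there is one, so there are $10$ such sets. We count sets, not cycles: the full vertex set carries $3!\cdot 2!/2=6$ different cycles and is counted once.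

**Definition.** A vertex set $X$ of a finite simple graph $G$ is a *Hamiltonian subset* if $G[X]$ has a Hamiltonian cycle (with at least 3 vertices). Equivalently, $X=V(C)$ for some cycle $C$ of $G$. The number of Hamiltonian subsets of $G$ is $h(G)$. The empty set, single vertices and edges do not count.

If $G'$ is a subgraph of $G$, every Hamiltonian subset of $G'$ is one of $G$. We use this all the time.

Compare $K_{3,3}$ with another 3-regular bipartite graph, the cube on $\{0,1\}^3$. Sets of size 4 must carry a 4-cycle, and these are the $6$ faces. A set of size 6 arises by removing one vertex from each class, that is, two vertices at odd distance. If the two are adjacent ($12$ choices), for instance $000$ and $001$, what remains is a $2\times 3$ grid, which has a Hamiltonian cycle. If they are antipodal ($4$ choices), what remains is a 6-cycle. The whole cube has a Hamiltonian cycle. So $h=6+16+1=23$, well above $10$.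

For minimum degree $2$ the smallest value is clearly $1$: there is always a cycle, and $K_{2,2}=C_4$ has only one. In general
$$h(K_{d,d})=\sum_{k=2}^d\binom dk^2=\binom{2d}{d}-d^2-1,$$
because $\sum_{k\ge0}\binom dk^2=\binom{2d}d$. The values for $d=2,3,4$ are $1,10,53$. Can some other bipartite graph of minimum degree $d$, perhaps a very large one, do better? This problem appears in "Unsolved Combinatorial Problems" (https://www.brics.dk/LS/01/1/BRICS-LS-01-1.pdf). We prove that the answer is no.

**Theorem A.** For $d\ge2$, every bipartite graph of minimum degree $d$ has at least $\binom{2d}{d}-d^2-1$ Hamiltonian subsets, and $K_{d,d}$ has exactly this many. Hence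
$$\min_G h(G)=\sum_{k=2}^{d}\binom dk^2=\binom{2d}{d}-d^2-1 .$$

## Deleting a vertex forces two degree parameters

The first thing to try is induction on $d$: delete a vertex $v$, count the Hamiltonian subsets that avoid $v$ by induction, and add those through $v$. But deleting $v$ from one class lowers degrees only in the other class. After one deletion the two sides have different degree bounds, and the statement about $d$ no longer describes the situation. So we use two parameters.

From now on a bipartite graph comes with a fixed bipartition $(A,B)$, which subgraphs inherit.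

**Definition.** Let $a,b\ge2$. A vertex of a graph is *$(a,b)$-full* in that graph if it lies in $A$ and has degree at least $b$, or lies in $B$ and has degree at least $a$.

For example, in $K_{a,b}$ with $|A|=a$, $|B|=b$ all vertices are full. If all vertices of $G$ are $(a,b)$-full and $v\in A$, then all vertices of $G-v$ are $(a-1,b)$-full, and this is the reason for the definition. Swapping the names of the classes together with $a,b$ is a symmetry of the whole setting. Put
$$T(a,b)=\binom{a+b-2}{a-1},\qquad h(a,b)=\binom{a+b}{a}-ab-1,\qquad c(a,b)=\binom{a+b-1}{a}-b .$$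
With $|A|=a$ and $|B|=b$, the argument for $K_{d,d}$ gives $h(K_{a,b})=\sum_{k\ge2}\binom ak\binom bk=h(a,b)$. The number $c(a,b)$ is what a vertex $v\in A$ should contribute:
$$h(a-1,b)+c(a,b)=\binom{a+b-1}{a-1}-(a-1)b-1+\binom{a+b-1}{a}-b=h(a,b). \tag{1}$$

**Theorem C.** Let $a,b\ge2$ and let $G$ be a nonempty bipartite graph with all vertices $(a,b)$-full. Then $h(G)\ge h(a,b)$. If $(a,b)\ne(2,2)$, equality holds if and only if $G$ is complete bipartite with $|A|=a$, $|B|=b$. If $a=b=2$, equality holds if and only if $G$ is an even cycle. In particular, for $d\ge3$, $K_{d,d}$ is the unique extremal graph in Theorem A.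

There is a second obstacle. Even if $G$ is 2-connected, $G-v$ may have cutvertices. We can then pass to a block, but a cutvertex of the graph may have too few neighbors inside the block. For instance, take $K_{3,3}$ with classes $\{a_1,a_2,a_3\}\subseteq A$ and $\{b_1,b_2,b_3\}\subseteq B$, and add a vertex $s\in B$ adjacent to $a_1,a_2$. Glue two copies at $s$. All degrees are at least 3, but inside each block $s$ has degree only $2$. So the induction should tolerate one bad vertex.

**Theorem B.** Let $a,b\ge2$ and let $G$ be a 2-connected bipartite graph in which all vertices, except possibly one, are $(a,b)$-full. Then $h(G)\ge h(a,b)$.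

By (1), the task is to find a vertex $v\in A$ that lies in at least $c(a,b)$ Hamiltonian subsets. Let $c(G,v)$ denote the number of Hamiltonian subsets of $G$ containing $v$. A cheap bound is available.

**Fact 1.** If $G$ is bipartite and $G-v$ is connected, then $c(G,v)\ge\binom{\deg v}2$.

Indeed, fix a spanning tree of $G-v$. For two distinct neighbors of $v$, the tree path between them closes through $v$ to a cycle. The vertex set of a tree path determines its two ends, so different pairs give different sets.

This is not enough. For $(a,b)=(3,3)$ we need $c(3,3)=\binom53-3=7$, and Fact 1 gives $\binom32=3$. A better plan is to fix a neighbor $x_1$ of $v$ and split the sets through $v$ into those avoiding $x_1$ (which live in $G-x_1$, with parameters $(a,b-1)$) and those containing $x_1$. By Pascal's rule,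
$$c(a,b-1)+\bigl(T(a,b)-1\bigr)=\binom{a+b-2}{a}-(b-1)+\binom{a+b-2}{a-1}-1=c(a,b). \tag{2}$$
So we want $T(a,b)-1$ sets through both $v$ and $x_1$. A path from $v$ to $x_1$ with at least 3 vertices closes up by the edge $vx_1$. We therefore count paths.

## Paths with prescribed ends, and the missing unit

**Definition.** For $x\ne y$ in $G$, let $\mathcal P(G;x,y)$ be the set of vertex sets of $x$–$y$ paths of length at least $2$ in $G$, and let $N(G;x,y)=|\mathcal P(G;x,y)|$.

The edge $xy$, if present, is not counted, and every member has at least 3 vertices. In $K_{3,3}$ with $x\in A$, $y\in B$ we get $2\cdot2=4$ sets of size 4 and one of size 6, so $N=5$. With $x,y\in A$ we get $3$ sets of size 3 and $3$ of size 5, so $N=6$. In $K_{a,b}$ with $|A|=a$, $|B|=b$: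
$$x\in A,\ y\in B:\quad N=\sum_{j\ge1}\binom{a-1}j\binom{b-1}j=T(a,b)-1,$$
$$x,y\in A:\quad N=\sum_{j\ge0}\binom{a-2}j\binom b{j+1}=\binom{a+b-2}{a-1}=T(a,b),$$
and by symmetry also $T(a,b)$ for $x,y\in B$.

We note, for $a,b\ge2$: $T(a,b)=T(a-1,b)+T(a,b-1)$, $T(2,b)=b$, $T$ is symmetric, and $T(a,b)\ge a+b-2\ge\max(a,b)$, since $\binom nk\ge n$ for $1\le k\le n-1$.

The Pascal recursion for $T$ suggests a proof of $N(G;x,y)\ge T(a,b)-1$. Say $x\in A$, and let $x_1\ne y$ be a neighbor of $x$. Paths that start $x,x_1$ correspond to $x_1$–$y$ paths in $G-x$, with parameters $(a-1,b)$, and paths avoiding $x_1$ live in $G-x_1$, with parameters $(a,b-1)$. If both smaller graphs satisfy the bound, this yields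
$$N\ \ge\ (T(a-1,b)-1)+(T(a,b-1)-1)=T(a,b)-2 .$$
We are one short, and the loss accumulates. If the deficit is $f(a,b)=f(a-1,b)+f(a,b-1)$ with $f=1$ whenever $\min(a,b)=2$, then $f(a,b)=\binom{a+b-4}{a-2}$. Already for $(3,3)$ one gets $4$ instead of $5$.

The values in $K_{a,b}$ show a way out: for terminals in the same class the right bound is $T(a,b)$, not $T(a,b)-1$. If $x\in A$ and $y\in B$, then $x_1$ and $y$ lie in the same class, so the first summand improves by one and the recursion closes. The price is that we must also prove the stronger bound for same-class terminals, where the simple recursion is *two* short. That is the heart of the proof. Note that the stronger bound needs a degree condition: if $G$ is the path $x,z,y$, then $z$ has degree $2$ and $N(G;x,y)=1<T(2,2)=2$. The trouble is that $x$ has degree $1$.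

Let $G+xy$ denote $G$ with the edge $xy$ added if absent.

**Definition.** Let $a,b\ge2$. The triple $(G;x,y)$ is *$(a,b)$-admissible* if $G$ is bipartite with $|V|\ge3$, $G+xy$ is 2-connected, all vertices of $V\setminus\{x,y\}$ are $(a,b)$-full, and moreover $A\setminus\{x,y\}\ne\emptyset$ if $a=2<b$, and $B\setminus\{x,y\}\ne\emptyset$ if $b=2<a$.

The terminals need not be full, and $G+xy$ need not be bipartite. The last condition cannot be dropped: in the 4-cycle with $A=\{x,y\}$, both $B$-vertices have degree $2$, so they are $(2,b)$-full for every $b$, yet $N(G;x,y)=2$, which is less than $T(2,b)-1=b-1$ for $b\ge4$. It is needed only at the boundary.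

**Fact 2.** If $a,b\ge3$, $|V|\ge 3$ and all vertices of $V\setminus\{x,y\}$ are $(a,b)$-full, then both $A\setminus\{x,y\}$ and $B\setminus\{x,y\}$ are nonempty. Indeed, a third vertex has at least $3$ neighbors, all in the other class, so at least one of them is outside $\{x,y\}$.

**Proposition 2.** Let $(G;x,y)$ be $(a,b)$-admissible. Then

(i) $N(G;x,y)\ge T(a,b)-1$;

(ii) if $x,y$ lie in the same class and both have degree at least $2$ in $G$, then $N(G;x,y)\ge T(a,b)$.

Before proving it we need some tools and the boundary case $\min(a,b)=2$, which is Lemma 1.

## Blocks, fans and 2-cuts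

"2-connected" includes having at least 3 vertices, and "3-connected" includes having at least 4. A 2-connected graph on at least 4 vertices that is not 3-connected has a *2-cut*, a pair of vertices whose deletion disconnects it. In a 3-connected graph all degrees are at least 3, and deleting a vertex leaves a 2-connected graph. If $p,q$ lie on a path $S$, then $p\,S\,q$ is the part of $S$ from $p$ to $q$.

If a connected graph with at least 3 vertices is not 2-connected, it has at least two *end blocks*, that is, blocks $E$ containing exactly one cutvertex $s$. The *interior* $E-s$ is connected. Its vertices have all their neighbors in $E$ and lie in no other block, and interiors of different end blocks are disjoint. A block with at least 3 vertices is 2-connected. A path outside $E-s$ can enter $E-s$ only through $s$, so a path that starts at $s$ and ends outside $E-s$ avoids $E-s$. (Example: two 4-cycles sharing a vertex $s$ have two end blocks, each with a 3-vertex interior.)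

**Fact 3.** If $K=G+xy$ is 2-connected and $z\ne x,y$, then some member of $\mathcal P(G;x,y)$ contains $z$.

By Menger's theorem (fan version), $K$ contains a $z$–$x$ path and a $z$–$y$ path that share only $z$. Each contains only one of $x,y$, so neither uses the edge $xy$. Together they form the required path in $G$.

**Fact 4.** Let $K=G+xy$ be 2-connected and let $\{u,w\}$ be a 2-cut of $K$. Then some component $D$ of $K-\{u,w\}$ contains neither $x$ nor $y$. For $G_D=G[D\cup\{u,w\}]$ the following hold.

1. $G_D+uw$ is 2-connected.
2. After naming $u,w$ suitably, there are disjoint paths $P$ from $x$ to $u$ and $Q$ from $y$ to $w$ in $G$ (possibly trivial), meeting $\{x,y\}$ only in their first and $\{u,w\}$ only in their last vertices. They avoid $D$.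
3. The map $S\mapsto S\cup V(P)\cup V(Q)$ is an injection $\mathcal P(G_D;u,w)\to\mathcal P(G;x,y)$, and every image meets $D$. So $N(G;x,y)\ge N(G_D;u,w)$.

*Proof.* Since $x,y$ are adjacent in $K$, at most one component of $K-\{u,w\}$ meets $\{x,y\}$, and there are at least two components. Hence $D$ exists. Every edge at $D$ is an edge of $G$.

For 1: both $u$ and $w$ have neighbors in $D$, for otherwise the other one would be a cutvertex of $K$. Since $D$ is connected, deleting $u$ or $w$ from $G_D+uw$ leaves a connected graph. If $q\in D$ is deleted, each component of $D-q$ has a neighbor in $\{u,w\}$, since otherwise $q$ would be a cutvertex of $K$; and $u,w$ are adjacent in $G_D+uw$.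

For 2: Menger's theorem gives two disjoint paths of $K$ between $\{x,y\}$ and $\{u,w\}$, with the stated meeting properties. Each contains only one of $x,y$, so it does not use the edge $xy$. Each starts outside $D$ and could enter $D$ only through $u$ or $w$, which it meets only at its end. So it avoids $D$.

For 3: if $S$ is the vertex set of a $u$–$w$ path in $G_D$, then going along $P$ to $u$, along that path to $w$, and back along $Q$ to $y$ is an $x$–$y$ path in $G$. The set $S$ is recovered as the intersection of the image with $D\cup\{u,w\}$. As $|S|\ge3$, $S$ meets $D$. $\square$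

## Rerouting one path through a vertex of large degree

**Lemma 1.** Let $G$ be bipartite, $K=G+xy$ 2-connected, $z\in V\setminus\{x,y\}$, and $m=\deg z$.

(i) At least $m-1$ members of $\mathcal P(G;x,y)$ contain $z$.

(ii) If $x,y$ are in the same class and $\deg x,\deg y\ge2$ in $G$, then $N(G;x,y)\ge m$.

*Proof of (i).* By Fact 3 there is an $x$–$y$ path $S$ through $z$. Let $W=N(z)$ and $t=|W\cap V(S)|$. Suppose $k$ of these neighbors come before $z$ on $S$ and $t-k$ after. Both numbers are at least $1$.

**Step 1: sets inside $S$.** The aim is $t-1$ sets obtained by shortcuts. For $w\in W$ before $z$ and $w'\in W$ after $z$ on $S$, $x\,S\,w\,z\,w'\,S\,y$ is a path. In its vertex set, $w$ is the last vertex before $z$ in the order of $S$, and $w'$ the first after, so the set determines $w,w'$. There are $k(t-k)\ge t-1$ such sets, because $(k-1)(t-k-1)\ge0$.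

**Step 2: one set for each neighbor outside $S$.** The graph $K-z$ is connected. For each vertex $q\notin S$ other than $z$, choose a parent: a neighbor one step closer, in $K-z$, to $S-z$. Following parents from $q$ gives a path $R_q$ ending at its first vertex $s(q)$ in $S-z$. Only its last vertex is on $S$, so it does not use the edge $xy$. For $w\in W\setminus V(S)$ consider the path
$$x\,S\,s(w)\,R_w\,w\,z\,S\,y \quad\text{if } s(w) \text{ is before } z,\qquad x\,S\,z\,w\,R_w\,s(w)\,S\,y\quad\text{if it is after.}$$
Its vertex set contains $z$, and its part outside $S$ is $V(R_w)\setminus V(S)\ne\emptyset$. In that part $w$ is the unique vertex farthest from $S-z$ in $K-z$. So these $m-t$ sets are distinct, and they differ from those of Step 1. The total is at least $(t-1)+(m-t)=m-1$.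

*Proof of (ii).* If some $x$–$y$ path avoids $z$, it has length at least $2$, because $x,y$ are in the same class. Its set is not among those in (i), so $N\ge m$.

Otherwise $z$ separates $x$ from $y$ in $G$. As $K-z=(G-z)+xy$ is connected, $G-z$ has exactly two components, $X\ni x$ and $Y\ni y$. Let $\beta=|W\cap X|$ and $\gamma=|W\cap Y|$, so $\beta+\gamma=m$.

**Step 3: counting $x$–$z$ paths in $G[X\cup\{z\}]$.** We want at least $\max(\beta,2)$ vertex sets. In a spanning tree of $G[X]$ rooted at $x$, the tree paths from $x$ to the vertices of $W\cap X$ have distinct vertex sets, since the end is the unique deepest vertex. Appending $z$ gives $\beta$ sets. Next, $G[X\cup\{z\}]-x$ is connected: $K-x$ is connected, and in it $X-x$ is joined to the rest only through $z$. Take a spanning tree of it rooted at $z$. The tree paths from $z$ to the neighbors of $x$ (all in $X\cup\{z\}$), followed by $x$, give $\deg x\ge2$ distinct sets.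

In the same way there are at least $\max(\gamma,2)$ vertex sets of $z$–$y$ paths in $G[Y\cup\{z\}]$. Combining one of each kind gives distinct members of $\mathcal P(G;x,y)$, since the two parts are recovered as intersections with $X\cup\{z\}$ and $Y\cup\{z\}$. As $pq\ge p+q$ for $p,q\ge2$,
$$N\ge\max(\beta,2)\max(\gamma,2)\ge\max(\beta,2)+\max(\gamma,2)\ge\beta+\gamma=m.\qquad\square$$

## Proof of the path bounds

We prove Proposition 2 by induction on $a+b$, and for fixed $a+b$ by induction on $|V|$.

**Step 1: the boundary $\min(a,b)=2$.** This starts the induction. Here $T(a,b)=\max(a,b)$. Some $z\ne x,y$ has degree at least $\max(a,b)$: if $a=2<b$ take $z\in A\setminus\{x,y\}$, if $b=2<a$ take $z\in B\setminus\{x,y\}$, and if $a=b=2$ take any third vertex. Lemma 1 gives (i) and (ii).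

From now on $a,b\ge3$ and $K=G+xy$. A third vertex has at least 3 neighbors, so $|V|\ge4$.

**Step 2: the case that $K$ is not 3-connected.** The aim is to move the problem into one side of a 2-cut. Take a 2-cut $\{u,w\}$ of $K$ and $D,G_D,P,Q$ from Fact 4. The vertices of $D$ keep all their neighbors in $G_D$. So $(G_D;u,w)$ is $(a,b)$-admissible (the last condition of admissibility is void as $a,b\ge3$), with fewer vertices. By induction (i), the family
$$\mathcal F=\{S\cup V(P)\cup V(Q):S\in\mathcal P(G_D;u,w)\}\subseteq\mathcal P(G;x,y)$$
has at least $T(a,b)-1$ members. This proves (i).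

For (ii) it suffices to find one member of $\mathcal P(G;x,y)$ outside $\mathcal F$. Suppose there is none. By Fact 3, every vertex is in a member of $\mathcal F$ or is a terminal, so $V=D\cup V(P)\cup V(Q)$. If $\{x,y\}=\{u,w\}$, then $P,Q$ are trivial and $V=D\cup\{u,w\}$, contradicting that $\{u,w\}$ is a cut. So, by the symmetry between $(x,P,u)$ and $(y,Q,w)$, we may assume $y\notin\{u,w\}$. As $y\notin D\cup\{u,w\}$, it has no neighbor in $D$, hence $N(y)\subseteq V(P)\cup V(Q)$. Let $y^+$ be the successor of $y$ on $Q$, and let $p\ne y^+$ be another neighbor of $y$. It exists since $\deg y\ge2$, and $p\ne x$ since $x,y$ are in the same class.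

* If $p\in Q$, replace $Q$ by $y\,p\,Q\,w$. With any $S\in\mathcal P(G_D;u,w)$ (a nonempty family) this gives an $x$–$y$ path missing $y^+$. All members of $\mathcal F$ contain $V(Q)\ni y^+$, so this set is not in $\mathcal F$.
* If $p\in P$, the path $x\,P\,p\,y$ has length at least $2$ and avoids $D$. All members of $\mathcal F$ meet $D$, so this set is not in $\mathcal F$.

Both contradict the assumption, and (ii) follows.

**Step 3: the recursion when $K$ is 3-connected.** We set up the splitting that mirrors Pascal's rule. Renaming classes, let $x\in A$. Since $\deg_K x\ge3$, there is $x_1\in N_G(x)\setminus\{y\}$, and $x_1\in B$. The choice of $x_1$ is left open for now. Put $G_1=G-x$ with terminals $x_1,y$, and $G_2=G-x_1$ with terminals $x,y$. Both $G_1=K-x$ and $G_2+xy=K-x_1$ are 2-connected.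

A member of $\mathcal P(G_1;x_1,y)$ with $x$ added is a member of $\mathcal P(G;x,y)$ containing $x_1$, with at least $4$ vertices. If $x_1y\in E$, then $\{x,x_1,y\}$ is a further one, with $3$ vertices. Members of $\mathcal P(G_2;x,y)$ do not contain $x_1$. With $\varepsilon=1$ if $x_1y\in E$ and $\varepsilon=0$ otherwise,
$$N(G;x,y)\ \ge\ N(G_1;x_1,y)+\varepsilon+N(G_2;x,y). \tag{3}$$

The triple $(G_1;x_1,y)$ is $(a-1,b)$-admissible: only $B$-degrees drop, by at most 1, and the $A$-vertices of $G_1$ other than $y$ form $A\setminus\{x,y\}\ne\emptyset$ by Fact 2. The triple $(G_2;x,y)$ is $(a,b-1)$-admissible: only $A$-degrees drop, by at most 1, and a vertex of $A\setminus\{x,y\}$ has at least 3 neighbors in $G$, one of them in $B\setminus\{x_1,y\}$. Write $T'=T(a-1,b)$ and $T''=T(a,b-1)$, so $T(a,b)=T'+T''$. By induction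
$$N(G_1;x_1,y)\ge T'-1,\qquad N(G_2;x,y)\ge T''-1. \tag{4}$$
Also $T'\ge\max(a-1,b)\ge3$.

**Step 4: terminals in different classes.** Let $y\in B$. We need one more unit, and it comes from $G_1$. The terminals $x_1,y$ of $G_1$ are both in $B$. We have $\deg_{G_1}(x_1)\ge a-1\ge2$, as $x_1$ is full in $G$, and $\deg_{G_1}(y)=\deg_K(y)-1\ge2$. By induction (ii), $N(G_1;x_1,y)\ge T'$. With (3) and (4), $N(G;x,y)\ge T'+T''-1=T(a,b)-1$. This is (i), and (ii) does not apply.

**Step 5: terminals in the same class, preparation.** Let $y\in A$. Now $x\not\sim y$, and $\deg_Gx,\deg_Gy\ge2$ because their $K$-degrees are at least 3. We will show $N(G;x,y)\ge T'+T''$, which proves (i) and (ii). Relative to (3) and (4) *two* units are missing. Part (ii) does not apply to $G_1$, whose terminals $x_1\in B$ and $y\in A$ are in different classes. But we may also remove $y$. Let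
$$H=G-x-y=K-\{x,y\}.$$
$H$ is connected, and $|H|\ge4$, since it contains a vertex of $A\setminus\{x,y\}$ and its neighbors. The $A$-vertices of $H$ have the same degree in $H$ as in $G$, because $x,y\in A$. If $H$ is not 2-connected, then for each end block $E$ of $H$ with cutvertex $s$,
$$\text{both } x \text{ and } y \text{ have neighbors in } E-s; \tag{5}$$
otherwise $\{y,s\}$ or $\{x,s\}$ would separate $E-s$ from the rest of the 3-connected graph $K$.

**Step 6: no common neighbor of $x,y$.** Here both missing units come from $G_1$: we show $N(G_1;x_1,y)\ge T'+1$ for a suitable $x_1$. Then (3) and (4) give $N\ge T'+1+T''-1$. Every $B$-vertex is adjacent to at most one of $x,y$, so it has $H$-degree at least $a-1$. Hence all vertices of $H$ are $(a-1,b)$-full in $H$.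

*$H$ 2-connected.* Take any $x_1\in N(x)$ and distinct $y_1,y_2\in N(y)$. They differ from $x_1$, as there is no common neighbor. The triple $(H;x_1,y_1)$ is $(a-1,b)$-admissible (the $A$-vertices of $H$ form $A\setminus\{x,y\}\neq\emptyset$, by Fact 2). Its terminals are both in $B$ and have degree at least 2, because $H$ is 2-connected. By induction (ii), $N(H;x_1,y_1)\ge T'$. Appending $y$ gives $T'$ members of $\mathcal P(G_1;x_1,y)$ containing $y_1$. An $x_1$–$y_2$ path in the connected graph $H-y_1$, followed by $y$, gives one more, not containing $y_1$.

*$H$ not 2-connected.* Take end blocks $E_1\ne E_2$ of $H$ with cutvertices $s_1,s_2$. By (5) there are $x_1\in N(x)\cap(E_1-s_1)$ and $y_1\in N(y)\cap(E_2-s_2)$. All the at least $a-1\ge2$ $H$-neighbors of $x_1$ lie in $E_1\cap A$. So $E_1$ has at least 3 vertices, is 2-connected, and contains an $A$-vertex other than $s_1$. Hence $(E_1;x_1,s_1)$ is $(a-1,b)$-admissible, and likewise $(E_2;s_2,y_1)$. By induction each has $N\ge T'-1$. Join such paths by a fixed $s_1$–$s_2$ path of $H$, which avoids both interiors, and append $y$. The traces on the disjoint interiors determine both parts.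 This gives at least $(T'-1)^2$ distinct members of $\mathcal P(G_1;x_1,y)$, and $(T'-1)^2\ge T'+1$ because $T'\ge3$.

From here on $x,y$ have a common neighbor $c$.

**Step 7: common neighbor and $\deg x,\deg y\ge3$.** One unit comes from $\varepsilon$, the other from $G_2$. Take $x_1=c$, so $\varepsilon=1$. In $G_2=G-c$ both terminals have degree at least $2$ and lie in $A$, so induction (ii) gives $N(G_2;x,y)\ge T''$. By (3) and (4), $N\ge(T'-1)+1+T''$.

**Step 8: a bound for $G_2$ when a terminal has degree 2.** The remaining case is that one of $x,y$ has degree 2 in $G$. By symmetry let $N_G(x)=\{c,c'\}$. Part (ii) is not available for $G_2$, as $x$ has degree 1 there, so we bound $N(G_2;x,y)$ by hand. Let $\{e,f\}=\{c,c'\}$, and let $[f\sim y]$ be $1$ if $f\sim y$ and $0$ otherwise. We claim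
$$N(G-e;x,y)\ \ge\ T''-1+[f\sim y]. \tag{6}$$

The graph $K-e$ is 2-connected, and in it $x$ has exactly the neighbors $f,y$. We first show that $M=(G-x-e)+fy$ is 2-connected. It has at least $|H|-1+1\ge4$ vertices. It is connected, since $K-e$ is and a path through $x$ can use the edge $fy$ instead. Suppose $q$ is a cutvertex of $M$. As $f\sim y$ in $M$, some component of $M-q$ contains neither $f$ nor $y$. In $K-e$, the vertex $x$ is adjacent only to $f$ and $y$, so this is also a component of $(K-e)-q$, and $q$ is a cutvertex of $K-e$, a contradiction.

In $G-x-e$, the $B$-vertices other than $f$ are not adjacent to $x$ in $G$, so they keep degree at least $a$. The $A$-vertices other than $y$ have degree at least $b-1$. A vertex of $A\setminus\{x,y\}$ has at least 3 neighbors, so $B\setminus\{e,f\}\ne\emptyset$. Hence $(G-x-e;f,y)$ is $(a,b-1)$-admissible, and $N(G-x-e;f,y)\ge T''-1$ by induction. Prefixing $x$ gives $T''-1$ members of $\mathcal P(G-e;x,y)$ with at least $4$ vertices, and $\{x,f,y\}$ is one more if $f\sim y$. This proves (6).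

**Step 9: both neighbors of $x$ adjacent to $y$.** Let $c'\sim y$. Take $x_1=c$, so $\varepsilon=1$. By (6) with $e=c$, $f=c'$ we have $N(G_2;x,y)\ge T''$. By (3) and (4), $N\ge(T'-1)+1+T''$.

**Step 10: only $c$ adjacent to $y$.** Let $c'\not\sim y$. Take $x_1=c'$. By (6) with $e=c'$, $f=c$, $N(G_2;x,y)\ge T''$. By (3) it remains to gain a unit in $G_1$, that is, to show $N(G-x;c',y)\ge T'$. Every $B$-vertex other than $c$ is adjacent to at most one of $x,y$ (namely $c'$ only to $x$, the others at most to $y$), so it has $H$-degree at least $a-1$.

*$H$ 2-connected.* The triple $(H;c',c)$ is $(a-1,b)$-admissible, with $c$, the only possibly non-full vertex, as a terminal. So $N(H;c',c)\ge T'-1$. Appending $y$ gives $T'-1$ members of $\mathcal P(G-x;c',y)$ containing $c$. Let $y_1\in N(y)\setminus\{c\}$; then $y_1\ne c'$. A $c'$–$y_1$ path in the connected graph $H-c$, followed by $y$, gives one more, not containing $c$.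

*$H$ not 2-connected.* By (5) every end block has one of $c,c'$ in its interior. Interiors are disjoint and there are at least two end blocks, so there are exactly two: $E$ with cutvertex $s$ and $c'$ in its interior, and another one with $c$ in its interior. In particular $c\notin E$. All the at least $a-1\ge2$ $H$-neighbors of $c'$ lie in $E\cap A$. So $E$ is 2-connected with an $A$-vertex other than $s$, and $(E;c',s)$ is $(a-1,b)$-admissible. Hence $N(E;c',s)\ge T'-1$. Continue along a fixed $s$–$c$ path of $H$, which avoids $E-s$, and then to $y$. This gives $T'-1$ members of $\mathcal P(G-x;c',y)$ containing $c$. By (5) there is $y_1\in N(y)\cap(E-s)$, and $y_1\ne c'$. A $c'$–$y_1$ path in the connected graph $E-s$, followed by $y$, gives one more, not containing $c$.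

In all cases $N(G;x,y)\ge T'+T''=T(a,b)$, and the induction is complete. $\square$

## Hamiltonian subsets through a given vertex

We return to cycles. For graphs with a 2-cut we glue paths.

**Fact 5.** Let $G$ be 2-connected, $\{u,w\}$ a 2-cut, $D_1\ne D_2$ components of $G-\{u,w\}$, and $G_i=G[D_i\cup\{u,w\}]$. Then $G_i+uw$ is 2-connected. For $S_i\in\mathcal P(G_i;u,w)$ the set $S_1\cup S_2$ is a Hamiltonian subset, and different pairs give different sets.

The first claim is proved as in Fact 4. Two such paths share only $u,w$ and form a cycle, and $S_i$ is the intersection of the union with $V(G_i)$.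

**Fact 6.** For $a,b\ge3$: $(T(a,b)-1)(b-1)\ge c(a,b)$.

Write $T=T(a,b)$. Since $\binom{a+b-1}a=\frac{a+b-1}aT$,
$$T(b-1)-\binom{a+b-1}a=\frac Ta\bigl(a(b-2)-(b-1)\bigr)>0,$$
because $a(b-2)-(b-1)\ge3(b-2)-(b-1)=2b-5>0$. Hence $(T-1)(b-1)>\binom{a+b-1}a-b+1>c(a,b)$.

**Lemma 3.** Let $G$ be a 2-connected bipartite graph with all vertices $(a,b)$-full, $a,b\ge2$, and let $v\in A$. Then $c(G,v)\ge c(a,b)$.

*Proof.* Induction on $b$.

**Step 1: boundary cases.** These start the induction. If $a=2$, then $c(2,b)=\binom{b+1}2-b=\binom b2$, and Fact 1 applies with $\deg v\ge b$. If $b=2$, then $c(a,2)=a-1$. Let $y\ne z$ be neighbors of $v$. As $\deg z\ge a$, Lemma 1(i) for $(G;v,y)$ and $z$ gives $N(G;v,y)\ge a-1$, and each path closes to a cycle by the edge $vy$.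

Let $a,b\ge3$. Then $|V|\ge4$, as all degrees are at least 3.

**Step 2: $G$ is 3-connected.** We split at a neighbor, as planned in (2). Let $x_1\in N(v)$. The triple $(G;v,x_1)$ is $(a,b)$-admissible. By Proposition 2(i), $N(G;v,x_1)\ge T(a,b)-1$, and closing by the edge $vx_1$ gives as many Hamiltonian subsets containing $v$ and $x_1$. The graph $G-x_1$ is 2-connected with all vertices $(a,b-1)$-full. So by induction it has at least $c(a,b-1)$ Hamiltonian subsets containing $v$. By (2) the sum is $c(a,b)$.

**Step 3: $G$ has a 2-cut $\{u,w\}$.** Here gluing gives more than enough. Use the notation of Fact 5. For each $i$ the triple $(G_i;u,w)$ is $(a,b)$-admissible, since vertices of $D_i$ keep all their neighbors.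

If $v\notin\{u,w\}$, choose $D_2\ni v$ and another component $D_1$. By Proposition 2, $N(G_1;u,w)\ge T-1$. By Lemma 1(i), at least $\deg v-1\ge b-1$ members of $\mathcal P(G_2;u,w)$ contain $v$. By Facts 5 and 6, $c(G,v)\ge(T-1)(b-1)\ge c(a,b)$.

If $v\in\{u,w\}$, all glued sets contain $v$. By Fact 5 and Proposition 2, $c(G,v)\ge(T-1)^2\ge(T-1)(b-1)\ge c(a,b)$, using $T\ge b$. $\square$

## One deficient vertex allowed: proof of Theorem B

We use induction on $a+b$.

**Step 1: the boundary.** If $a=2$, note that a 2-connected bipartite graph contains a cycle, so $|A|\ge2$ and there is a full vertex $v\in A$. Since $G-v$ is connected, Fact 1 gives $h(G)\ge\binom b2=\binom{b+2}2-2b-1=h(2,b)$. The case $b=2$ is symmetric.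

Let $a,b\ge3$. By symmetry let the possibly non-full vertex $s$ be in $B$; if all vertices are full, let $s\in B$ be arbitrary. There are full vertices of degree at least 3, so $|V|\ge4$.

**Step 2: some $v\in A$ has $c(G,v)\ge c(a,b)$.** This finds the vertex to delete.

Suppose first that $G-s$ is 2-connected. Let $v\in N(s)$. Then $(G;s,v)$ is $(a,b)$-admissible, because $s$ is a terminal. Proposition 2(i) gives $T(a,b)-1$ Hamiltonian subsets containing $s$ and $v$. In $G-s$ only $A$-degrees have dropped, by at most 1, so all vertices are $(a,b-1)$-full. By Lemma 3 there are at least $c(a,b-1)$ Hamiltonian subsets containing $v$ but not $s$. By (2) the sum is $c(a,b)$.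

Otherwise the connected graph $G-s$ has a cutvertex $w$, so $\{s,w\}$ is a 2-cut of $G$. Let $D_1,D_2$ be two components of $G-\{s,w\}$; all their vertices are full. The component $D_2$ contains some $v\in A$: if it contains a $B$-vertex, this has at least 3 neighbors, all in $A$ and hence different from $s$, and at most one of them (namely $w$) lies outside $D_2$. As in Step 3 of Lemma 3, with $G_i=G[D_i\cup\{s,w\}]$: Proposition 2 gives $N(G_1;s,w)\ge T-1$, Lemma 1(i) gives at least $b-1$ members of $\mathcal P(G_2;s,w)$ containing $v$, and Facts 5 and 6 give $c(G,v)\ge(T-1)(b-1)\ge c(a,b)$.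

**Step 3: a 2-connected piece of $G-v$.** The aim is to apply induction to sets avoiding $v$. In $G-v$ all vertices other than $s$ are $(a-1,b)$-full. We find a 2-connected subgraph $G'$ of $G-v$ with all vertices but at most one $(a-1,b)$-full in $G'$. If $G-v$ is 2-connected, take $G'=G-v$. Otherwise $G-v$ is connected with at least two end blocks, whose interiors are disjoint. Let $E$ be one, with cutvertex $t$, whose interior does not contain $s$. Interior vertices have all their neighbors, at least $2$ of them, in $E$. So $E$ is 2-connected, and only $t$ may fail to be full in $E$. Take $G'=E$.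

By induction $h(G')\ge h(a-1,b)$, and these sets avoid $v$. With Step 2 and (1), $h(G)\ge h(a-1,b)+c(a,b)=h(a,b)$. $\square$

## The inequalities of Theorems A and C

Let $G$ be nonempty with all vertices $(a,b)$-full, $a,b\ge2$. Take a component of $G$; it has minimum degree at least 2. Either it is 2-connected, or it has at least two end blocks. Interior vertices of an end block have all their neighbors, at least two of them, inside it. So an end block is 2-connected, with all vertices but possibly the cutvertex full. In both cases Theorem B applies and gives $h(G)\ge h(a,b)$.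

If $G$ has minimum degree $d$, all its vertices are $(d,d)$-full, so $h(G)\ge h(d,d)=\binom{2d}d-d^2-1$. The count for $K_{d,d}$ at the start shows that this value is attained. This proves Theorem A.

## Even cycles and complete bipartite graphs: the equality cases

We have seen $h(K_{a,b})=h(a,b)$, and an even cycle has $h=1=h(2,2)$. Conversely, let all vertices of $G$ be $(a,b)$-full and $h(G)=h(a,b)$. By symmetry the case $b=2$, $a\ge3$ follows from the case $a=2$, $b\ge3$.

**Step 1: $G$ is 2-connected.** This makes Lemma 3 and Fact 1 available. If $G$ is not 2-connected, take one 2-connected subgraph, as in the previous section, in each of two components, or two end blocks of the single component. They share at most one vertex, and each has at least $h(a,b)\ge1$ Hamiltonian subsets. Hamiltonian subsets have at least 3 vertices, so these are different, and $h(G)\ge2h(a,b)>h(a,b)$, a contradiction.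

**Step 2: $a=b=2$.** We show that $G$ is a cycle. If not, take a cycle in $G$. It has a chord, or there is a vertex off it, which by Menger's theorem has two paths to the cycle sharing only their start. In either case $G$ contains three internally disjoint paths $R_1,R_2,R_3$ between two vertices. At most one of them is an edge, so $R_2$ or $R_3$ has an inner vertex. Hence the cycles $R_1\cup R_2$ and $R_1\cup R_3$ have different vertex sets, and $h(G)\ge2$, a contradiction. So $G$ is a cycle, and it is even because $G$ is bipartite.

**Step 3: $a=2$, $b\ge3$.** We show $G=K_{2,b}$. For each $v\in A$, Fact 1 gives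
$$h(G)\ge c(G,v)\ge\binom{\deg v}2\ge\binom b2=h(2,b)=h(G).$$
So every $v\in A$ has degree exactly $b$, and every Hamiltonian subset contains all of $A$. Fix $v\in A$. Then $G-v$ is connected, and it has no cycle, since a cycle would give a Hamiltonian subset missing $v$. So $G-v$ is a tree.

Suppose $A\setminus\{v\}$ contains two vertices $z\ne z'$. They have degree $b\ge3$ in the tree. At least two components of $(G-v)-z$ do not contain $z'$. Each contains a leaf of $G-v$: a one-vertex component is such a leaf, and a larger one is a tree with at least two leaves, of which at most one is adjacent to $z$. Leaves of $G-v$ are in $B$, as $A$-vertices have tree degree $b\ge3$. Since they have degree at least $2$ in $G$, they are adjacent to $v$. The tree path between these two leaves avoids $z'$, and together with $v$ it forms a cycle missing $z'\in A$, a contradiction.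

So $|A|\le2$, and 2-connectedness gives $|A|=2$. All $B$-vertices have degree at least $2$, so they are adjacent to both vertices of $A$. Hence $|B|=\deg v=b$ and $G=K_{2,b}$.

**Step 4: $a,b\ge3$.** We remove a vertex and use induction on $a+b$ for the equality statement. Let $v\in A$. By Lemma 3, $c(G,v)\ge c(a,b)$. All vertices of $G-v$ are $(a-1,b)$-full, so $h(G-v)\ge h(a-1,b)$ by the inequality of Theorem C. By (1),
$$h(a,b)=h(G)=c(G,v)+h(G-v)\ge c(a,b)+h(a-1,b)=h(a,b),$$
so $h(G-v)=h(a-1,b)$, where $a-1\ge2$ and $b\ge3$. By induction, or by Step 3 if $a-1=2$, $G-v$ is complete bipartite with $|A\setminus\{v\}|=a-1$ and $|B|=b$. Hence $|A|=a$ and $|B|=b$. As $v$ is full, it has degree at least $b=|B|$, so it is adjacent to all of $B$, and $G=K_{a,b}$.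

This proves Theorem C. With $a=b=d\ge3$ it says that $K_{d,d}$ is the unique extremal graph in Theorem A. $\blacksquare$
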